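\title{Backward invariant sets of capacity zero and the Julia set of a quasiregular map}

\begin{abstract}
Let $f$ be a quasiregular self-map of $\mathbb{R}^d$ or $\overline{\mathbb{R}^d}$ whose degree exceeds its inner dilatation. The Julia set $J(f)$ consists of the points all of whose neighborhoods have a forward orbit with complement of conformal capacity zero. We prove that ``capacity zero'' may be replaced by ``finite'' in this definition, that $J(f)$ is perfect, and that $J(f^p)=J(f)$ for all $p\ge 1$. These statements follow from a dichotomy for closed backward invariant sets: such a set either lies in the finite exceptional set of $f$, or it carries a probability measure with $\nu(B(x,s))\le C(\log\frac1s)^{-\beta}$ for some $\beta>d-1$, which forces positive capacity. The measure is built by pulling back a point mass, and the key estimate is a distortion bound in which the multiplicity of $f$ on a small ball improves the H\"older exponent.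
\end{abstract}

\section{Introduction}\label{sec:intro}

For a rational map of degree at least two, the Julia set is the set of points near which the iterates do not form a normal family, and Montel's theorem shows that the forward orbit of any neighborhood of such a point omits at most two points of the sphere. Quasiregular maps share the basic topological behavior of holomorphic maps in every dimension, but the dilatation of the $n$-th iterate can grow with $n$, and a Montel theorem, which needs a common bound on the dilatation, then says nothing about the iterates. One can instead take the expansion property as the definition of the Julia set, with ``omits at most two points'' relaxed to ``omits a set of capacity zero''. This paper shows that the relaxation costs nothing: the omitted set is always finite.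

\subsection{Quasiregular maps, capacity and the Julia set}

Let $d\ge2$. We write $B(x,r)$, $\overline B(x,r)$ and $S(x,r)$ for the open ball, the closed ball and the sphere in $\mathbb{R}^d$, and $\overline{\mathbb{R}^d}=\mathbb{R}^d\cup\{\infty\}$ carries the chordal metric. A continuous map $f:\Omega\to\mathbb{R}^d$ on an open set $\Omega\subset\mathbb{R}^d$ is \emph{quasiregular} if $f\in W^1_{d,\mathrm{loc}}(\Omega)$ and there is $K_O\ge1$ with $\|Df(x)\|^d\le K_O J_f(x)$ almost everywhere. Such an $f$ also satisfies $J_f(x)\le K_I\,\ell(Df(x))^d$ almost everywhere for some $K_I\ge1$, where $\ell(Df(x))=\min_{|h|=1}|Df(x)h|$. The smallest admissible constants are the \emph{outer} and \emph{inner dilatations} $K_O(f)$ and $K_I(f)$. They compare the volume of the ellipsoid $Df(x)(B(0,1))$ with the volumes of its circumscribed and inscribed balls. The map is \emph{$K$-quasiregular} if both dilatations are at most $K$. Near $\infty$, in the domain or in the target, the definition is transferred by sense-preserving M\"obius charts.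

A non-constant quasiregular map $f:\mathbb{R}^d\to\mathbb{R}^d$ is of \emph{polynomial type} if $|f(x)|\to\infty$ as $x\to\infty$, and of \emph{transcendental type} if $\lim_{x\to\infty}|f(x)|$ does not exist in $[0,\infty]$. There is no third case, because bounded quasiregular maps of $\mathbb{R}^d$ are constant. For maps of polynomial type and for non-constant quasiregular maps of $\overline{\mathbb{R}^d}$, $\deg f$ is the finite topological degree, that is, the number of preimages of a point counted with local index (Section~\ref{sec:background}). For transcendental type, $\deg f=\infty$.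

For a compact set $E\subset\mathbb{R}^d$ and a bounded open set $A\supset E$ let
\[
\operatorname{cap}(A,E)=\inf_u\int_A|\nabla u|^d ,
\]
the infimum taken over $u\in C_0^\infty(A)$ with $u\ge1$ on $E$. The compact set $E$ has \emph{capacity zero} if $\operatorname{cap}(A,E)=0$ for some, equivalently every, such $A$. An arbitrary set $E\subset\overline{\mathbb{R}^d}$ has capacity zero if every compact subset of $E\setminus\{\infty\}$ does; otherwise it has \emph{positive capacity}. Subsets of sets of capacity zero have capacity zero.

Throughout, $X$ is $\mathbb{R}^d$ or $\overline{\mathbb{R}^d}$, and $f:X\to X$ is a non-constant $K$-quasiregular map with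
\begin{equation}\label{eq:hyp}
\deg f>K_I(f).
\end{equation}
For $U\subset X$ and $y\in X$ put $O^+(U)=\bigcup_{n\ge0}f^n(U)$ and $O^-(y)=\bigcup_{n\ge0}f^{-n}(y)$. The \emph{Julia set} of $f$ is
\begin{equation}\label{eq:J}
J(f)=\{x\in X:\ X\setminus O^+(U)\text{ has capacity zero for every neighborhood } U \text{ of } x\}.
\end{equation}
The following facts are known.
\begin{itemize}
\item[(J1)] $J(f)$ is closed and completely invariant.
\item[(J2)] If all iterates $f^n$ are $K$-quasiregular with the same $K$, then $J(f)$ is the usual Julia set defined by normality.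
\item[(J3)] Under \eqref{eq:hyp}, $J(f)$ is non-empty and in fact infinite \cite{Ber,BN}.
\end{itemize}
Of (J1) we use only two halves that are immediate. A neighborhood of a limit of points of $J(f)$ is a neighborhood of one of these points, so $J(f)$ is closed. If $f(x)\in J(f)$ and $U$ is a neighborhood of $x$, then $f(U)$ is a neighborhood of $f(x)$ because $f$ is open, and $O^+(f(U))\subset O^+(U)$; so $f^{-1}(J(f))\subset J(f)$.

\subsection{The question and the results}

In the situation of (J2) the omitted set in \eqref{eq:J} is finite. Indeed, if $X\setminus O^+(U)$ contains sufficiently many points, then after a M\"obius change of coordinates Montel's theorem for $K$-quasiregular maps (fact (N) in Section~\ref{sec:background}) makes the iterates normal on $U$. Without a common dilatation bound this argument is lost, and since every countable closed set has capacity zero (Lemma~\ref{lem:count}), the definition allows the orbit of $U$ to miss an infinite set. Nor is $J(f^p)=J(f)$ a formality, since the orbit of $U$ under $f^p$ is only a part of its orbit under $f$. It is conjectured in \cite{QF} that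 ``capacity zero'' can be replaced by ``finite'' in \eqref{eq:J}, that $J(f)$ is perfect, and that $J(f^p)=J(f)$ for every positive integer $p$. The conjecture is true.

\begin{theorem}\label{thm:conj}
Let $f:X\to X$ be quasiregular with $\deg f>K_I(f)$.
\begin{itemize}
\item[(1)] Replacing ``has capacity zero'' by ``is finite'' in \eqref{eq:J} gives the same set.
\item[(2)] $J(f)$ is perfect.
\item[(3)] $J(f^p)=J(f)$ for all $p\ge1$.
\end{itemize}
\end{theorem}

For open $U$ the set $E=X\setminus O^+(U)$ is closed and \emph{backward invariant}, meaning $f^{-1}(E)\subset E$. So part (1) is a statement about backward invariant sets. The finite ones are unions of finite backward orbits, which leads to the \emph{exceptional set}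
\[
\mathcal{E}=\mathcal{E}(f)=\{y\in X:\ O^-(y)\text{ is finite}\}.
\]

\begin{theorem}\label{thm:finite}
Let $f:X\to X$ be quasiregular with $\deg f>K_I(f)$. Let $E\subset X$ be closed in $X$, of capacity zero, with $f^{-1}(E)\subset E$. Then $E$ is finite and $E\subset\mathcal{E}$. Moreover, $\mathcal{E}$ is finite.
\end{theorem}

To prove that a set has positive capacity we put a measure on it that gives little mass to small balls. The right scale is logarithmic.

\begin{definition}\label{def:thick}
Let $\beta>0$. A compact set $Q\subset\mathbb{R}^d$ is \emph{$\beta$-thick} if it carries a probability measure $\nu$ for which there are $C$ and $s_0\in(0,1)$ with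
\begin{equation}\label{eq:thick}
\nu(B(x,s))\le C\Big(\log\frac1s\Big)^{-\beta}\qquad(x\in\mathbb{R}^d,\ 0<s\le s_0).
\end{equation}
A set $E\subset\overline{\mathbb{R}^d}$ is \emph{$\beta$-thick} if $E\setminus\{\infty\}$ contains a $\beta$-thick compact set.
\end{definition}

Put
\[
\beta_f=(d-1)\frac{\log\deg f}{\log K_I(f)},\qquad \beta_f=\infty\ \text{ if } \deg f=\infty \text{ or } K_I(f)=1 .
\]
Hypothesis \eqref{eq:hyp} says exactly that $\beta_f>d-1$, and $\beta$-thick sets with $\beta>d-1$ have positive capacity (Lemma~\ref{lem:cap}).

\begin{theorem}\label{thm:dich}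
Let $f:X\to X$ be quasiregular with $\deg f>K_I(f)$, and let $E\subset X$ be closed with $f^{-1}(E)\subset E$. Then either $E\subset\mathcal{E}$, so that $E$ is finite, or $E\supset J(f)$ and $E$ is $\beta$-thick for every $\beta<\beta_f$. In the second case $E$ has positive capacity, and positive Hausdorff measure for each gauge $(\log\frac1s)^{-\beta}$ with $\beta<\beta_f$. The set $E=J(f)$ is of the second kind.

The hypothesis $\deg f>K_I(f)$ cannot be weakened to $\deg f\ge K_I(f)$: then the set \eqref{eq:J} may be empty (for all $d\ge2$), and for $d\ge3$ Theorem~\ref{thm:finite} fails.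
\end{theorem}

The following family shows the competition between degree and dilatation.

\begin{example}\label{ex:power}
Let $d=2$, let $N\ge2$ be an integer, $1\le a\le N$, and $f(\rho e^{i\vartheta})=\rho^ae^{iN\vartheta}$. This map is locally Lipschitz, and for $\rho>0$ the singular values of $Df$ are $a\rho^{a-1}$ (radial) and $N\rho^{a-1}$ (angular). So $K_I(f)=K_O(f)=N/a$ and $\deg f=N$, and \eqref{eq:hyp} holds if and only if $a>1$. The iterate $f^n$ has the same form with $a^n$ and $N^n$, so its dilatation $(N/a)^n$ is unbounded when $a<N$. Let $a>1$. The sets $\{\rho<r\}$ with $r<1$ and $\{\rho>r\}$ with $r>1$ are forward invariant and their complements contain balls, so $J(f)\subset S(0,1)$. If $U$ contains $\{|\log\rho|<\delta,\ |\vartheta-\vartheta_0|<\delta\}$, then $f^n(U)\supset\{|\log\rho|<a^n\delta\}$ as soon as $N^n\delta>\pi$, so $O^+(U)\supset\mathbb{R}^2\setminus\{0\}$. Hence $J(f)=S(0,1)$, and $\mathcal{E}=\{0\}$. The radial expansion rate is $a=\deg f/K_I(f)$; it disappears at $a=1$, which is the borderline map of Section~\ref{sec:sharp}.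
\end{example}

Section~\ref{sec:model} isolates the statement from which the theorems follow and proves it by hand in the simplest case. Sections~\ref{sec:background} and~\ref{sec:thick} collect the tools. Sections~\ref{sec:dist} and~\ref{sec:pull} contain the two local ingredients, a distortion estimate and a criterion for thickness. The criterion is applied to maps of finite degree in Section~\ref{sec:proper} and to maps of transcendental type in Section~\ref{sec:trans}. The theorems are deduced in Section~\ref{sec:proofs}. We write $\kappa=\frac1{d-1}\in(0,1]$ throughout.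

\section{The mechanism}\label{sec:model}

The core of the paper is the following statement.

\begin{proposition}\label{prop:key}
Let $f:X\to X$ be quasiregular with $\deg f>K_I(f)$. Then $\mathcal{E}$ is finite, and every closed set $E\subset X$ with $f^{-1}(E)\subset E$ and $E\not\subset\mathcal{E}$ is $\beta$-thick for every $\beta<\beta_f$.
\end{proposition}

A backward invariant set contains all iterated preimages of its points. So we start with a unit mass at a point of $E$, distribute it among the preimages of that point, then among their preimages, and so on, and we estimate the mass of small balls in the limit. The variable to watch is $L=\log\frac1s$ for a ball of radius $s$: a quasiregular map is only H\"older continuous, so it changes $s$ by a power and $L$ by a factor.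

\subsection*{Degree two in the plane}
Let $d=2$, let $f$ be a quasiregular map of $\overline{\mathbb{R}^2}$ of degree $2$ with $K:=K_I(f)\in(1,2)$, and let $E\subset\mathbb{R}^2$ be compact, non-empty and backward invariant. Assume that every $y\in E$ has two preimages at distance at least $2s_1>0$ from each other. (The unit circle in Example~\ref{ex:power} with $N=2$, $1<a<2$ is such a set.) Replacing $E$ by $f^{-1}(E)$, which has the same properties, we may assume that $f$ is finite on $E$. We use one analytic fact, a special case of Lemma~\ref{lem:dist}: there are $C\ge1$ and $s_0\in(0,1)$ with $\operatorname{diam}f(B(x,s))\le Cs^{1/K}$ for $x\in E$ and $s\le s_0$.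

Let $\nu_0$ be the unit mass at a point of $E$, and let $\nu_{n+1}$ arise from $\nu_n$ by splitting each atom at $y$ equally between the two preimages of $y$. Put $H_n(L)=\sup_{x\in E}\nu_n(B(x,e^{-L}))$. A ball $B=B(x,s)$ with $s\le\min(s_0,s_1)$ contains at most one preimage of each $y\in E$, so $\nu_{n+1}(B)\le\frac12\nu_n(f(B))$. If $f(B)$ meets $E$, it lies in a ball of radius $2Cs^{1/K}$ centered in $E$. With $c=\log 2C$ and $L_0=\log(1/\min(s_0,s_1))$ this gives
\[
H_{n+1}(L)\le\tfrac12\,H_n\big(L/K-c\big)\qquad(L\ge L_0).
\]
With $c'=cK/(K-1)$, the substitution $L\mapsto L/K-c$ divides $L+c'$ by $K$. Starting from $L\ge L_0$, the recursion can be applied until the argument drops below $L_0$, which happens after $j$ steps with $K^j>(L+c')/(L_0+c')$. Since $H_n\le 1$ and $2^{-j}=(K^j)^{-\log2/\log K}$,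
\[
H_n(L)\le\max\Big(2^{-n},\Big(\frac{L_0+c'}{L+c'}\Big)^{\log2/\log K}\Big).
\]
A weak-$*$ limit of the $\nu_n$ satisfies \eqref{eq:thick} with $\beta=\log2/\log K=\beta_f$ for balls centered in $E$, which suffices (Lemma~\ref{lem:thick}). The exponent exceeds $d-1=1$ precisely because $K<2$. Each pull-back halves the mass of a ball at the price of dividing $L$ by $K$, and the degree wins.

\subsection*{What changes in general}
Three things go wrong, and they organize the paper. Let $D=\deg f$ and $K_I=K_I(f)$.

\emph{Branching.} A small ball may contain $m>1$ preimages of a point, counted with index, and then receives the fraction $m/D$ of its mass instead of $1/D$. The compensation is that $f$ contracts more where it is $m$-to-one: Lemma~\ref{lem:dist} shows that $L$ is multiplied by at least $(m/K_I)^\kappa$. Testing the bound $L^{-\beta}$ against the recursion produces the factor $(m/D)(m/K_I)^{-\beta\kappa}$. For $\beta=d-1$ it equals $K_I/D<1$ \emph{for every $m$}; for larger $\beta$ the worst case is $m=1$, and the factor $K_I^{\beta\kappa}/D$ is less than $1$ exactly when $\beta<\beta_f$. This is Proposition~\ref{prop:pull}.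

\emph{Total branching.} If $y$ has a single preimage, its mass is not split at all. For $f(z)=z^2$ and a unit mass at $0$ every $\nu_n$ is the same point mass. Section~\ref{sec:proper} shows that points whose backward orbit never splits are finite in number and strongly attracting; away from them some fixed iterate splits every point.

\emph{Infinite degree.} For transcendental type the preimages of a point tend to $\infty$. Section~\ref{sec:trans} finds a compact part $Q$ of $E$ in which every point of $Q$ has many preimages.

\section{Background on quasiregular maps}\label{sec:background}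

The general reference for this section is Rickman's book \cite{Ric}.

\subsection{Topological and analytic properties}
A non-constant quasiregular map on a domain is open, discrete (its fibers consist of isolated points) and sense-preserving. For a quasiregular map on an open set that need not be connected, \emph{open and discrete} means non-constant on every component. The \emph{local index} $i(x,f)\ge1$ is the local topological degree of $f$ at $x$; for a holomorphic function it is the order of the zero of $f-f(x)$ at $x$. Preimages are \emph{counted with index} when $x$ is counted $i(x,f)$ times. A map is \emph{proper} if preimages of compact sets are compact. In (T1)--(T5), the maps are open, discrete and quasiregular.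
\begin{itemize}
\item[(T1)] $i(x,f\circ g)=i(g(x),f)\,i(x,g)$, and the branch set $B_f=\{x:i(x,f)\ge2\}$ has empty interior.
\item[(T2)] If $f:V\to W$ is proper, $V\ne\emptyset$ and $W$ is connected, then $f$ is onto and $\sum_{x\in f^{-1}(y)}i(x,f)$ has the same finite value for all $y\in W$, the \emph{degree} of $f$.
\item[(T3)] If a component $U$ of $f^{-1}(B(y,\tau))$ has compact closure in the domain of $f$, then $f:U\to B(y,\tau)$ is proper. For small $\tau$, the component of $f^{-1}(B(f(z),\tau))$ containing $z$ lies in any prescribed neighborhood of $z$.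
\end{itemize}
Two consequences are used below.
\begin{itemize}
\item[(T4)] Let $z_1,\dots,z_k\in f^{-1}(y)$ be distinct with $\sum_ji(z_j,f)=m$, and suppose that the component $U_j$ of $f^{-1}(B(y,\tau))$ containing $z_j$ has compact closure in the domain of $f$ for each $j$. Then every point of $B(y,\tau)$ has at least $m$ preimages in $\bigcup_jU_j$, counted with index. Indeed, two sets $U_j$ are equal or disjoint, and by (T2) and (T3) the degrees of $f$ on the distinct ones add up to at least $m$.
\item[(T5)] If $f:\Omega\to\mathbb{R}^d$ and $F\subset\Omega$ is compact, then $\sup_y\sum_{z\in f^{-1}(y)\cap F}i(z,f)<\infty$. Indeed, $F$ is covered by finitely many components $U$ as in (T3), and the supremum is at most the sum of the degrees of $f$ on them.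
\end{itemize}
Further, $K_I(f\circ g)\le K_I(f)K_I(g)$ and $K_O(f\circ g)\le K_O(f)K_O(g)$, and composition with sense-preserving M\"obius maps does not change the dilatations. Bounded quasiregular maps on $\mathbb{R}^d$ are constant (Liouville's theorem), and an isolated point is removable for a bounded quasiregular map \cite[Ch.~III]{Ric}. Since a non-constant quasiregular map into $\mathbb{R}^d$ is open, $|f|$ has no local maximum; this is the maximum principle.

\subsection{Modulus of path families and path lifting}
The \emph{modulus} of a family $\Gamma$ of paths in $\mathbb{R}^d$ is $\operatorname{mod}\Gamma=\inf\int_{\mathbb{R}^d}\varrho^d$, the infimum taken over Borel functions $\varrho\ge0$ with $\int_\gamma\varrho\,ds\ge1$ for every locally rectifiable $\gamma\in\Gamma$. Let $\omega$ be the surface area of $S(0,1)$. Let $f:\Omega\to\mathbb{R}^d$ be a non-constant quasiregular map on a domain $\Omega\subset\mathbb{R}^d$. A \emph{maximal lift} of a path $\beta:[a,b)\to\mathbb{R}^d$ is a path $\alpha:[a,c)\to\Omega$, $a<c\le b$, with $f\circ\alpha=\beta|_{[a,c)}$ that cannot be extended to a lift on a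 longer interval $[a,c')$. Lifts $\alpha_1,\dots,\alpha_m$ of subpaths of the same path satisfy the \emph{index condition} if for all $x$ and $t$ the equality $\alpha_j(t)=x$ holds for at most $i(x,f)$ indices $j$.
\begin{itemize}
\item[(M1)] If the paths of $\Gamma$ lie in a Borel set $A\subset\Omega$ and every point has at most $N$ preimages in $A$, then $\operatorname{mod}\Gamma\le K_O(f)\,N\operatorname{mod}f\Gamma$ \cite[Ch.~II]{Ric}.
\item[(M2)] (V\"ais\"al\"a's inequality \cite[Thm~II.9.1]{Ric}.) If for every $\beta\in\Gamma'$ there are $\alpha_1,\dots,\alpha_m\in\Gamma$ such that each $f\circ\alpha_j$ is a subpath of $\beta$ and the index condition holds, then $\operatorname{mod}\Gamma'\le\frac{K_I(f)}{m}\operatorname{mod}\Gamma$.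
\item[(M3)] \cite[Thm~II.3.2]{Ric} If $z_1,\dots,z_k\in f^{-1}(\beta(a))$ are distinct with $\sum_ji(z_j,f)=m'$, then $\beta:[a,b)\to\mathbb{R}^d$ has $m'$ maximal lifts that start at these points and satisfy the index condition. Any $m\le m'$ of them still satisfy it.
\item[(M4)] If $t<R$ and all paths of $\Gamma$ meet both $\overline B(x,t)$ and the complement of $B(x,R)$, then $\operatorname{mod}\Gamma\le\omega(\log\frac Rt)^{1-d}$. Equality holds for the family of all paths joining $S(x,t)$ to $S(x,R)$ in the ring between these spheres.
\item[(M5)] If $F_1$ and $F_2$ both meet $S(x,\rho)$ for all $\rho\in(\rho_1,\rho_2)$, then the paths joining $F_1$ and $F_2$ in the ring $\rho_1<|\cdot-x|<\rho_2$ have modulus at least $c_d\log\frac{\rho_2}{\rho_1}$, where $c_d>0$ depends only on $d$ \cite[Thm~10.12]{Vai}.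
\end{itemize}

A maximal lift either runs to the boundary of $\Omega$ or lifts the whole path.

\begin{lemma}\label{lem:end}
Let $\beta:[a,b]\to\mathbb{R}^d$ be a path and $\alpha:[a,c)\to\Omega$ a maximal lift of $\beta|_{[a,b)}$. If $\alpha$ stays in a compact set $F\subset\Omega$, then $c=b$ and $\alpha(t)$ converges as $t\to b$ to a point $w\in F$ with $f(w)=\beta(b)$.
\end{lemma}

\begin{proof}
The cluster set $\bigcap_{t<c}\overline{\alpha([t,c))}$ is a decreasing intersection of non-empty compact connected subsets of $F$, so it is non-empty and connected. It lies in the finite set $f^{-1}(\beta(c))\cap F$, so it is a single point $w$, and $\alpha(t)\to w$ as $t\to c$. If $c<b$, then by (M3) $\alpha$ could be continued by a lift of $\beta|_{[c,b)}$ starting at $w$, against maximality.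
\end{proof}

The next lemma is the only place where the inner dilatation enters analytically. It says that a map which is $m$-to-one on a small ball must stretch the surrounding ring, in logarithmic terms, by the factor $(m/K_I)^\kappa$.

\begin{lemma}\label{lem:ring}
Let $K_*\ge K_I(f)$, $\overline B(x,r)\subset\Omega$, $y\in\mathbb{R}^d$, and suppose that $|f-y|<R$ on $\overline B(x,r)$.
\begin{itemize}
\item[(a)] Every maximal lift of a path ending on $S(y,R)$ has points outside $\overline B(x,r)$.
\item[(b)] If $0<t<r$, $\tau>0$, and every point of $S(y,\tau)$ has at least $m\ge1$ preimages in $B(x,t)$ counted with index, then $\log\frac R\tau\ge(m/K_*)^\kappa\log\frac rt$.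
\end{itemize}
\end{lemma}

\begin{proof}
(a) Otherwise Lemma~\ref{lem:end} gives $w\in\overline B(x,r)$ with $|f(w)-y|=R$.

(b) The hypotheses force $\tau<R$. Let $\Gamma'$ be the family of paths from $S(y,\tau)$ to $S(y,R)$ in the ring between these spheres. For each path in $\Gamma'$ take $m$ maximal lifts as in (M3) starting in $B(x,t)$, and let $\Gamma$ be the family of all these lifts. By (a) they leave $B(x,r)$. Then (M4), (M2) and (M4) again give $\omega(\log\frac R\tau)^{1-d}\le\frac{K_*}{m}\,\omega(\log\frac rt)^{1-d}$. Raise both sides to the power $-\kappa$.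
\end{proof}

\subsection{Normal families and Harnack's inequality}
These two facts are needed for transcendental type only.
\begin{itemize}
\item[(N)] (Montel's theorem for quasiregular maps; Miniowitz \cite{Min}, based on Rickman's Picard theorem.) For every $K$ there is an integer $q(d,K)\ge2$ such that for every domain $G\subset\mathbb{R}^d$ and all distinct $a_1,\dots,a_q\in\mathbb{R}^d$ with $q\ge q(d,K)$, every sequence of non-constant $K$-quasiregular maps $G\to\mathbb{R}^d\setminus\{a_1,\dots,a_q\}$ has a subsequence converging locally uniformly in the chordal metric.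
\item[(H)] \cite[Ch.~6 and 14]{HKM} If $G$ is a domain and $Q\subset G$ is compact, there is $C=C(d,K,G,Q)$ with $\sup_Q\log|F|\le C\inf_Q\log|F|$ for all non-constant $K$-quasiregular maps $F:G\to\mathbb{R}^d\setminus\overline B(0,1)$. This is Harnack's inequality for $\log|F|$, which is positive and $\mathcal{A}$-harmonic with structure constants depending only on $d$ and $K$.
\end{itemize}

\section{Thick sets and capacity}\label{sec:thick}

The gauge in \eqref{eq:thick} hardly notices a change of scale: for $\Lambda\ge1$,
\begin{equation}\label{eq:scale}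
\log\frac1{\Lambda s}\ge\frac12\log\frac1s\qquad(0<s\le\Lambda^{-2}).
\end{equation}
For a gauge $h(s)=(\log\frac1s)^{-\beta}$, $h(0)=0$, the Hausdorff measure of $E\subset\mathbb{R}^d$ is the limit as $\delta\to0$ of $\inf\sum_ih(\operatorname{diam}A_i)$ over countable covers of $E$ by sets $A_i$ of diameter at most $\delta$.

\begin{lemma}\label{lem:thick}
\begin{itemize}
\item[(a)] A $\beta$-thick set is $\beta'$-thick for $0<\beta'<\beta$. In Definition~\ref{def:thick} it suffices to have \eqref{eq:thick} for centers $x\in Q$.
\item[(b)] A ball in $\mathbb{R}^d$ is $\beta$-thick for every $\beta<\infty$.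
\item[(c)] If $E\subset\overline{\mathbb{R}^d}$ is $\beta$-thick and $\varphi$ is a M\"obius map, then $\varphi(E)$ is $\beta$-thick.
\item[(d)] If $E$ is $\beta$-thick, then $E\setminus\{\infty\}$ has positive Hausdorff measure for the gauge $(\log\frac1s)^{-\beta}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $s\le1/e$ we have $(\log\frac1s)^{-\beta}\le(\log\frac1s)^{-\beta'}$. A ball $B(x,s)$ that meets $Q$ lies in $B(x',2s)$ with $x'\in Q$, and \eqref{eq:scale} absorbs the factor $2$.

(b) Normalized Lebesgue measure on a smaller closed ball gives $B(x,s)$ mass $O(s^d)$.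

(c) Let $Q\subset E\setminus\{\infty\}$ and $\nu$ be as in Definition~\ref{def:thick}. If $\varphi(\infty)=\infty$, then $\varphi$ is a similarity and we put $Q'=Q$. Otherwise $\varphi(p)=\infty$ for some $p\in\mathbb{R}^d$, and $|\varphi(x)-\varphi(x')|=\lambda|x-x'|/(|x-p||x'-p|)$ for a constant $\lambda>0$. By \eqref{eq:thick} there is $r>0$ with $\nu(B(p,r))<1$, and we put $Q'=Q\setminus B(p,r)$. In both cases $\nu(Q')>0$, the set $\varphi(Q')$ is a compact subset of $\varphi(E)\setminus\{\infty\}$, and $|x-x'|\le\Lambda|\varphi(x)-\varphi(x')|$ on $Q'$ for some $\Lambda\ge1$. Let $\nu'$ be the image under $\varphi$ of the normalized restriction of $\nu$ to $Q'$. For $x'\in Q'$ we have $\nu'(B(\varphi(x'),s))\le\nu(B(x',\Lambda s))/\nu(Q')$. Now use \eqref{eq:scale} and (a).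

(d) This is the mass distribution principle. Let $Q$ be covered by sets $A_i$ of diameters $\delta_i\le\min(\frac14,\frac{s_0}2)$. If $\delta_i>0$, then $A_i$ lies in a ball of radius $2\delta_i$, so $\nu(Q\cap \overline{A_i})\le2^\beta C\,h(\delta_i)$ by \eqref{eq:scale}; if $\delta_i=0$, both sides vanish since $\nu$ has no atoms. Summing, $1\le2^\beta C\sum_ih(\delta_i)$.
\end{proof}

By (M4) the ring $e^{-L}<|x|<1$ has modulus $\omega L^{-(d-1)}$, which suggests that $\beta=d-1$ is the critical exponent for capacity. Above it we have the following.

\begin{lemma}\label{lem:cap}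
If $\beta>d-1$, every $\beta$-thick set has positive capacity. In particular, so does every set containing a ball.
\end{lemma}

\begin{proof}
Let $Q$, $\nu$ be as in Definition~\ref{def:thick}, let $A\supset Q$ be bounded and open, and let $u\in C_0^\infty(A)$ with $u\ge1$ on $Q$. Writing $u(x)=-\int_0^\infty\frac{d}{d\rho}u(x+\rho\xi)\,d\rho$ and averaging over unit vectors $\xi$ gives $|u(x)|\le\omega^{-1}\int_A|\nabla u(y)|\,|x-y|^{1-d}dy$. Integrating against $\nu$ and using H\"older's inequality with $d'=\frac d{d-1}=1+\kappa$,
\[
1\le\int u\,d\nu\le\omega^{-1}\|\nabla u\|_{L^d}\|I\|_{L^{d'}(A)},\qquad I(y)=\int|x-y|^{1-d}\,d\nu(x).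
\]
So $\operatorname{cap}(A,Q)>0$ once we know that $I\in L^{d'}(A)$.

Choose $k_0\in\mathbb{Z}$ with $2^{-k_0}>\operatorname{diam}A$ and put $b_k(y)=2^{k(d-1)}\nu(B(y,2^{-k}))$. Split the integral defining $I(y)$, $y\in A$, over the shells $2^{-k-1}\le|x-y|<2^{-k}$, $k\ge k_0$. Since $\nu$ has no atoms, $I\le2^{d-1}\sum_{k\ge k_0}b_k$ on $A$. For the partial sums $\sigma_k=\sum_{k_0\le j\le k}b_j$ the mean value theorem gives $\sigma_k^{d'}-\sigma_{k-1}^{d'}\le d'\,b_k\,\sigma_k^{\kappa}$, and $\sigma_k^\kappa\le\sum_{j\le k}b_j^\kappa$ because $\kappa\le1$. Hence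
\[
\Big(\sum_{k\ge k_0}b_k\Big)^{d'}\le d'\sum_{k\ge k_0}b_k\sum_{k_0\le j\le k}b_j^\kappa .
\]
We bound the factor $b_j^\kappa$ uniformly and integrate the factor $b_k$. With $h_j=\sup_y\nu(B(y,2^{-j}))$ we have $b_j^\kappa\le2^jh_j^\kappa$, and by Fubini's theorem $\int b_k\,dy=2^{k(d-1)}\,|B(0,2^{-k})|=C_d2^{-k}$. Therefore
\[
\int_AI^{d'}\le C\sum_{j\ge k_0}2^jh_j^\kappa\sum_{k\ge j}2^{-k}=2C\sum_{j\ge k_0}h_j^\kappa .
\]
The series converges since $h_j\le1$, $h_j=O(j^{-\beta})$ as $j\to\infty$, and $\beta\kappa>1$.
\end{proof}

\begin{lemma}\label{lem:count}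
Every countable subset of $\overline{\mathbb{R}^d}$ has capacity zero.
\end{lemma}

\begin{proof}
Let $Q=\{x_1,x_2,\dots\}\subset\mathbb{R}^d$ be compact, $A\supset Q$ bounded and open, and $\varepsilon>0$. For $\overline B(x_i,R)\subset A$ and $0<t<R$, the function equal to $1$ on $B(x_i,t)$, to $\log(R/|z-x_i|)/\log(R/t)$ on the ring, and to $0$ outside $B(x_i,R)$ has $\int|\nabla\cdot|^d=\omega(\log\frac Rt)^{1-d}$, which tends to $0$ with $t$. Mollifying it, we get $u_i\in C_0^\infty(A)$ with $u_i\ge0$, $u_i=1$ near $x_i$ and $\|\nabla u_i\|_{L^d}\le\varepsilon2^{-i}$. By compactness a finite sum $u$ of the $u_i$ is at least $1$ on $Q$, and $\|\nabla u\|_{L^d}\le\varepsilon$.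
\end{proof}

\section{Distortion of small balls}\label{sec:dist}

The mass that a ball $B(x,s)$ receives in a pull-back is governed by the largest number $m$ of preimages that a single point has in the ball, and not by the local index at the center. We therefore need a H\"older estimate whose exponent is expressed through this $m$, with constants uniform in $x$ and $s$.

\begin{lemma}\label{lem:dist}
Let $\Omega\subset\mathbb{R}^d$ be open, $f:\Omega\to\mathbb{R}^d$ quasiregular, open and discrete, $K_*\ge K_I(f)$, and $F\subset\Omega$ compact and non-empty. There are $s_0\in(0,1)$ and $C\ge1$ such that for $x\in F$ and $0<s\le s_0$ the following holds: $B(x,s)\subset\Omega$, the number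
\[
m=m(x,s)=\max_{y}\sum_{z\in f^{-1}(y)\cap B(x,s)}i(z,f)
\]
is a positive integer, and $\operatorname{diam}f(B(x,s))\le C\,s^{(m/K_*)^\kappa}$.
\end{lemma}

The exponent is attained in Example~\ref{ex:power} at $x=0$, where $m=N$, $K_I=N/a$ and $f(B(0,s))=B(0,s^a)$.

\begin{proof}
Choose $r\in(0,1)$ such that $F^*=\{z:\operatorname{dist}(z,F)\le r\}$ is a compact subset of $\Omega$. By (T5), every point has at most $m^*<\infty$ preimages in $F^*$ counted with index. Put $R=\operatorname{diam}f(F^*)+1$ and $s_0=r/4$. Fix $x\in F$ and $s\le s_0$. Then $1\le m\le m^*$. Choose $y$ attaining the maximum, with preimages $z_1,\dots,z_k$ in $B(x,s)$ of total index $m$. Since $y\in f(F^*)$, we have $|f-y|<R$ on $F^*\supset\overline B(x,r)$. All lifts are taken in the component of $\Omega$ containing $\overline B(x,r)$.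

Lemma~\ref{lem:ring}(b) bounds the radius of a ball about $y$ that is covered $m$ times from near $x$. This is an inner radius, whereas we want the outer radius $t=\sup_{B(x,s)}|f-y|$. Step 1 bounds the inner radius $\tau$ using $K_*$, and Step 2 shows that $t$ and $\tau$ are comparable using $K_O(f)$.

\emph{Step 1.} Let $U_j(\tau')$ be the component of $f^{-1}(B(y,\tau'))$ containing $z_j$; it increases with $\tau'$. Let $\tau$ be the supremum of all $\tau'$ with $U_j(\tau')\subset B(x,2s)$ for all $j$. Then $\tau>0$ by (T3), and $\tau\le R$ because $U_j(R)\supset\overline B(x,2s)$. A point of $U_j(\tau)$ is joined to $z_j$ by a compact path in $U_j(\tau)$, on which the maximum of $|f-y|$ is less than $\tau$. So $U_j(\tau)=\bigcup_{\tau'<\tau}U_j(\tau')\subset B(x,2s)$. By (T4), every point of $S(y,\tau/2)$ has at least $m$ preimages in $B(x,2s)$, and Lemma~\ref{lem:ring}(b) gives $\log\frac{2R}\tau\ge(m/K_*)^\kappa\log\frac r{2s}$, that is,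
\begin{equation}\label{eq:tau}
\tau\le2R\,(2s/r)^{(m/K_*)^\kappa}.
\end{equation}

\emph{Step 2: $t\le C_1\tau$ with $C_1\ge 2$ independent of $x$ and $s$.} We may assume $t>2\tau$. Let $z\in B(x,s)$ with $t':=|f(z)-y|>2\tau$; note $t'<R$. We find two sets crossing the ring $s<|\cdot-x|<2s$ whose images are far apart. By the definition of $\tau$, some $U_j(2\tau)$ is not contained in $B(x,2s)$, so it contains a path $F_1$ from $z_j\in B(x,s)$ to a point outside $B(x,2s)$, and $|f-y|<2\tau$ on $F_1$. Let $F_2$ be a maximal lift, starting at $z$, of the radial segment from $f(z)$ away from $y$ to $S(y,R)$. By Lemma~\ref{lem:ring}(a) it leaves $B(x,2s)$, and $|f-y|\ge t'$ on $F_2$. Let $\Gamma$ be the family of paths joining $F_1$ and $F_2$ in the ring. They lie in $F^*$, and their images meet $\overline B(y,2\tau)$ and the complement of $B(y,t')$. By (M5), (M1) and (M4),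
\[
c_d\log2\le\operatorname{mod}\Gamma\le K_O(f)\,m^*\,\omega\Big(\log\frac{t'}{2\tau}\Big)^{1-d}.
\]
So $t'\le C_1\tau$ with $C_1=2\exp\big((K_O(f)m^*\omega/(c_d\log2))^\kappa\big)$. Let $t'\to t$.

Finally $\operatorname{diam}f(B(x,s))\le2t\le2C_1\tau$, and \eqref{eq:tau} gives the lemma with $C=4C_1R\,(2/r)^{(m^*/K_*)^\kappa}$.
\end{proof}

\section{Pulling back a point mass}\label{sec:pull}

We now carry out the construction of Section~\ref{sec:model} in a form that serves both finite and infinite degree. The rule for splitting the mass at $y$ is an arbitrary probability measure $p_y$ on the preimages of $y$, and a number $\Delta$ plays the role of the degree. For $\Delta>K_*\ge1$ put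
\[
\beta(\Delta,K_*)=(d-1)\frac{\log\Delta}{\log K_*}>d-1,\qquad\beta(\Delta,1)=\infty ,
\]
so that $\beta<\beta(\Delta,K_*)$ if and only if $K_*^{\beta\kappa}<\Delta$.

\begin{proposition}\label{prop:pull}
Let $\Omega\subset\mathbb{R}^d$ be open, $g:\Omega\to\mathbb{R}^d$ quasiregular, open and discrete, $\Delta>K_*\ge K_I(g)$, and $Q\subset\Omega$ compact and non-empty. Suppose that there are $\theta\in(0,1)$, $s_1>0$ and, for every $y\in Q$, a probability measure $p_y$ on the finite set $g^{-1}(y)\cap Q$ such that
\begin{itemize}
\item[(P1)] $p_y(\{x\})\le i(x,g)/\Delta$ for all $x\in g^{-1}(y)$,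
\item[(P2)] $p_y(B(x,s_1))\le\theta$ for all $x\in\mathbb{R}^d$.
\end{itemize}
Then $Q$ is $\beta$-thick for every $\beta<\beta(\Delta,K_*)$.
\end{proposition}

Condition (P1) propagates the bound $L^{-\beta}$ from one generation to the next, but it cannot create it: the initial measure is a point mass. Condition (P2) wears that mass down geometrically. For $g(z)=z^2$, $Q=\{0\}$, $\Delta=2$, $K_*=1$, (P1) holds, (P2) fails, and so does the conclusion.

\begin{proof}
By Lemma~\ref{lem:thick}(a) we may assume $d-1\le\beta<\beta(\Delta,K_*)$. Fix $y_0\in Q$ and define finitely supported probability measures on $Q$ by $\nu_0=\delta_{y_0}$ and $\nu_{n+1}=\sum_y\nu_n(\{y\})\,p_y$. The function $H_n(L)=\sup_{x\in Q}\nu_n(B(x,e^{-L}))$ is non-increasing in $L\in\mathbb{R}$ and at most $1$.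

\emph{The recursion.} Take $s_0$ and $C$ from Lemma~\ref{lem:dist} for $g$, $K_*$ and $F=Q$, and put $a_m=(m/K_*)^\kappa$ and $c=\log2C>0$. Let $x\in Q$, $s=e^{-L}\le\min(s_0,s_1)$, $B=B(x,s)$ and $m=m(x,s)$. By (P1) and (P2), $p_y(B)\le\min(\theta,m/\Delta)$, and $p_y(B)=0$ unless $y\in g(B)$. Hence $\nu_{n+1}(B)\le\min(\theta,m/\Delta)\,\nu_n(g(B))$. If $g(B)$ misses $Q$, then $\nu_n(g(B))=0$. Otherwise $g(B)$ lies in a ball centered in $Q$ of radius $2Cs^{a_m}=e^{-(a_mL-c)}$. In both cases $\nu_n(g(B))\le H_n(a_mL-c)$.

To remove the constant $c$, choose $\varepsilon\in(0,1)$ with $(1-\varepsilon)^{-\beta}K_*^{\beta\kappa}\le\Delta$, which is possible since $K_*^{\beta\kappa}<\Delta$. Choose $L_*>0$ with $e^{-L_*}\le\min(s_0,s_1)$ and $c\le\varepsilon a_1L_*$. For $L\ge L_*$ we have $c\le\varepsilon a_mL$, so by monotonicity of $H_n$,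
\begin{equation}\label{eq:rec}
\nu_{n+1}(B(x,e^{-L}))\le\min\Big(\theta,\frac m\Delta\Big)H_n\big((1-\varepsilon)a_mL\big),\qquad m=m(x,e^{-L}).
\end{equation}

\emph{The induction.} We claim that
\begin{equation}\label{eq:ind}
H_n(L)\le\max\big(\theta^n,(L_*/L)^\beta\big)\qquad(n\ge0,\ L>0).
\end{equation}
This holds for $n=0$, and for $L<L_*$, because the right side is then at least $1$. Assume it for $n$ and let $L\ge L_*$, $x\in Q$. Apply it at $L'=(1-\varepsilon)a_mL$ in \eqref{eq:rec}. If the maximum at $L'$ is $\theta^n$, the right side of \eqref{eq:rec} is at most $\theta^{n+1}$. Otherwise it is at most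
\[
\frac m\Delta\,(1-\varepsilon)^{-\beta}\Big(\frac m{K_*}\Big)^{-\beta\kappa}\Big(\frac{L_*}L\Big)^\beta
=m^{1-\beta\kappa}\,\frac{(1-\varepsilon)^{-\beta}K_*^{\beta\kappa}}{\Delta}\Big(\frac{L_*}L\Big)^\beta\le\Big(\frac{L_*}L\Big)^\beta ,
\]
because $m\ge1$ and $\beta\kappa\ge1$. Taking the supremum over $x$ gives \eqref{eq:ind} for $n+1$.

\emph{The limit.} Let $\nu$ be a weak-$*$ limit of a subsequence $(\nu_{n_k})$; it is a probability measure on $Q$. For open balls $\nu(B)\le\liminf_k\nu_{n_k}(B)$, so \eqref{eq:ind} gives $\nu(B(x,s))\le L_*^\beta(\log\frac1s)^{-\beta}$ for $x\in Q$ and $0<s<1$. Lemma~\ref{lem:thick}(a) completes the proof.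
\end{proof}

\section{Proper maps and finite degree}\label{sec:proper}

For a proper map of degree $D$ the natural choice $p_y=D^{-1}\sum_{x\in f^{-1}(y)}i(x,f)\delta_x$ satisfies (P1) with $\Delta=D$. The problem is (P2), which fails when fibers collapse to a point. We work with proper maps $V\to W$, $V\subset W$, because this case covers maps of $\overline{\mathbb{R}^d}$ and is needed again for transcendental type.

\begin{lemma}\label{lem:fiber}
Let $V,W\subset\overline{\mathbb{R}^d}$ be open and $h:V\to W$ open and onto. If $u_n\to u$ in $W$ and the chordal diameter of $h^{-1}(u_n)$ tends to $0$, then $h^{-1}(u)$ is a singleton. In particular, $\{u\in W:h^{-1}(u)\text{ is a singleton}\}$ is closed in $W$.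
\end{lemma}

\begin{proof}
Let $x',x''\in h^{-1}(u)$. The image of a neighborhood of $x'$ is a neighborhood of $u$ and so contains $u_n$ for large $n$. Hence there are $x_n',x_n''\in h^{-1}(u_n)$ with $x_n'\to x'$ and $x_n''\to x''$. Their distance tends to $0$, so $x'=x''$.
\end{proof}

Let $W\subset\overline{\mathbb{R}^d}$ be a domain, $V\subset W$ open and non-empty, and $f:V\to W$ a proper, open, discrete quasiregular map of degree $D$. The iterate $f^k$ is defined on the open set $V_k$ given by $V_1=V$, $V_{k+1}=f^{-1}(V_k)$, and $f^{-k}(y)$ denotes the fiber of $f^k:V_k\to W$. This map is open and discrete. It is proper, since $f^{-k-1}(A)=f^{-1}(f^{-k}(A))$. By (T1) and induction, $\sum_{x\in f^{-k}(u)}i(x,f^k)=D^k$ for all $u\in W$; in particular $f^k$ is onto $W$. Also $K_I(f^k)\le K_I(f)^k$.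

\begin{proposition}\label{prop:proper}
In this setting let $D>K_*\ge K_I(f)$. Let $E\subset W\cap\mathbb{R}^d$ be compact and non-empty with $f^{-1}(E)\subset E$, and put
\[
T(E)=\{y\in E:\ f^{-k}(y)\text{ is a singleton for all }k\ge1\}.
\]
\begin{itemize}
\item[(i)] $T(E)$ is finite and $f$ permutes $T(E)$.
\item[(ii)] If $E\ne T(E)$, then $E$ is $\beta$-thick for every $\beta<\beta(D,K_*)$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) Write $T=T(E)$. For $y\in T$ let $\gamma(y)$ be the unique preimage of $y$. Then $\gamma(y)\in E$ and $f^{-k}(\gamma(y))=f^{-k-1}(y)$, so $\gamma$ maps $T$ into $T$, and it is injective because $f\circ\gamma=\mathrm{id}$. At the points of $\gamma(T)$ the index is maximal, so $f$ contracts strongly there and $\gamma$ expands; an expanding injection leaves room for only finitely many points in a compact set.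

To make this precise, apply Lemma~\ref{lem:dist} to $f$ on $\Omega=\{x\in V\cap\mathbb{R}^d:f(x)\ne\infty\}$ with $F=f^{-1}(E)$. This set is compact since $f$ is proper, and it lies in $\Omega$ since $F\subset E\subset\mathbb{R}^d$ and $f(F)\subset E$. If $x\in\gamma(T)$, then $i(x,f)=D$, so $m(x,s)\ge D$ and $\operatorname{diam}f(B(x,s))\le Cs^a$ with $a=(D/K_*)^\kappa$. Here $a>1$ because $D>K_*$. Choosing $s_2\in(0,s_0]$ with $Cs_2^{a-1}\le\frac12$, we get
\begin{equation}\label{eq:attr}
f(B(x,s))\subset\overline B(f(x),s/2)\qquad(x\in\gamma(T),\ 0<s\le s_2).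
\end{equation}
Let $u,u'\in T$ and $\delta=|\gamma(u)-\gamma(u')|$. If $\delta<s_2$, then \eqref{eq:attr} at $x=\gamma(u)$ gives $|u-u'|\le s/2$ for all $s\in(\delta,s_2]$, so $\delta\ge2|u-u'|$. Thus $|\gamma(u)-\gamma(u')|\ge\min(s_2,2|u-u'|)$, and by induction $|\gamma^n(u)-\gamma^n(u')|\ge\min(s_2,2^n|u-u'|)$. Given finitely many distinct points of $T$, their images under $\gamma^n$ have pairwise distances at least $s_2$ for large $n$. So their number is at most the maximal size of an $s_2$-separated subset of the compact set $E$, and $T$ is finite. The injection $\gamma$ is then a permutation of $T$, with inverse $f|_T$.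

(ii) \emph{Removing $T$.} Let $y\in E\setminus T$ and choose $s\le s_2$ with $y\notin U:=\bigcup_{x\in T}B(x,s)$ (so $U=\emptyset$ if $T=\emptyset$). By (i) and \eqref{eq:attr}, $U\subset V$ and $f(U)\subset U$. The set $E'=E\setminus U$ is compact and contains $y$. If $f(x)\in E'$, then $x\in E$ and $x\notin U$; so $f^{-1}(E')\subset E'$. Moreover $E'\cap T=\emptyset$.

\emph{An iterate that splits every point.} Points of $E'$ may still have a single preimage under $f$, but not under all iterates. Let $T_k=\{u\in E':f^{-k}(u)\text{ is a singleton}\}$. It is compact by Lemma~\ref{lem:fiber}. Also $T_{k+1}\subset T_k$: two points of $f^{-k}(u)\subset W$ have two distinct preimages under $f$, which lie in $f^{-k-1}(u)$. Since $\bigcap_kT_k=E'\cap T=\emptyset$, some $T_k$ is empty; fix such a $k$. There is $s_1>0$ such that no ball of radius $s_1$ contains $f^{-k}(u)$ for any $u\in E'$. Otherwise there would be $u_n\in E'$ with $\operatorname{diam}f^{-k}(u_n)\to0$, and by Lemma~\ref{lem:fiber} a limit point of $(u_n)$ would lie in $T_k$.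

\emph{Applying Proposition~\ref{prop:pull}.} Let $g$ be the restriction of $f^k$ to $\Omega_k=\{x\in V_k\cap\mathbb{R}^d:f^k(x)\ne\infty\}$, and $Q=f^{-k}(E')$. The set $Q$ is compact, non-empty and contained in $E'\cap\Omega_k$, and for $u\in Q\subset E'$ the whole fiber $f^{-k}(u)$ lies in $Q$. Put $p_u=D^{-k}\sum_{x\in f^{-k}(u)}i(x,f^k)\delta_x$. Then (P1) holds with $\Delta=D^k$. A ball of radius $s_1$ misses a point of $f^{-k}(u)$, which has mass at least $D^{-k}$, so (P2) holds with $\theta=1-D^{-k}\in(0,1)$; note $D\ge2$. Since $K_I(g)\le K_*^k<D^k$ and $\beta(D^k,K_*^k)=\beta(D,K_*)$, the set $Q\subset E$ is $\beta$-thick for all $\beta<\beta(D,K_*)$.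
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key} for $\deg f<\infty$]
\emph{Reduction to $\overline{\mathbb{R}^d}$.} Let $f$ be of polynomial type and extend it by $\hat f(\infty)=\infty$. In charts at $\infty$ the map is bounded and quasiregular in a punctured neighborhood, so by removability $\hat f$ is a quasiregular map of $\overline{\mathbb{R}^d}$. It has the same dilatations (a point is a null set), the same degree (count the preimages of a finite point), and $\hat f^{-1}(\infty)=\{\infty\}$. Backward orbits of finite points are unchanged, so $\mathcal{E}(\hat f)=\mathcal{E}(f)\cup\{\infty\}$. If $E\subset\mathbb{R}^d$ is closed, backward invariant and not contained in $\mathcal{E}(f)$, then $E\cup\{\infty\}$ has the same properties for $\hat f$, and by definition $E\cup\{\infty\}$ is $\beta$-thick if and only if $E$ is. So let $X=\overline{\mathbb{R}^d}$ and $D=\deg f>K_I(f)\ge1$. The map $f$ is proper and onto. Conjugation by a sense-preserving M\"obius map $\varphi$ preserves the degree and the dilatations, and we apply Proposition~\ref{prop:proper} with $V=W=\overline{\mathbb{R}^d}$ and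 $K_*=K_I(f)$, so that $\beta(D,K_*)=\beta_f$.

\emph{The exceptional set.} Let $T$ be the set of $y\in\overline{\mathbb{R}^d}$ such that $f^{-k}(y)$ is a singleton for all $k\ge1$. We show that $T$ is finite and $\mathcal{E}=T$. The set $T$ is closed by Lemma~\ref{lem:fiber}. It is backward invariant: if $f(x)\in T$, then $\emptyset\ne f^{-k}(x)\subset f^{-k-1}(f(x))$. It is not the whole sphere: by (T1) there is $x$ with $i(x,f)=1<D$, and then $f(x)$ has a second preimage. If $T\neq\emptyset$, conjugate so that $\infty\notin T$; Proposition~\ref{prop:proper}(i) with $E=T=T(E)$ shows that $T$ is finite. For $y\in T$ we have $O^-(y)\subset T$, so $T\subset\mathcal{E}$. Conversely, let $y\in\mathcal{E}$ and $S=O^-(y)$. Then $S$ is finite, $f^{-1}(S)\subset S$, and $f$ maps $f^{-1}(S)$ onto $S$. Counting points gives $f^{-1}(S)=S$ and shows that $f|_S$ is a bijection. So every point of $S$ has exactly one preimage, and $y\in T$.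

\emph{Thickness.} Let $E$ be closed and backward invariant with $E\not\subset\mathcal{E}=T$. If $E=\overline{\mathbb{R}^d}$, use Lemma~\ref{lem:thick}(b). Otherwise choose $\varphi$ with $\infty\notin\tilde E:=\varphi(E)$. For $\varphi\circ f\circ\varphi^{-1}$ we have $T(\tilde E)=\varphi(E\cap T)\ne\tilde E$, so $\tilde E$ is $\beta$-thick for all $\beta<\beta_f$ by Proposition~\ref{prop:proper}(ii), and so is $E$ by Lemma~\ref{lem:thick}(c).
\end{proof}

\section{Maps of transcendental type}\label{sec:trans}

Let $f:\mathbb{R}^d\to\mathbb{R}^d$ be $K$-quasiregular of transcendental type, $K_I=K_I(f)$, and $q=q(d,2K)$ with $q(\cdot,\cdot)$ as in (N). Since $K$-quasiregular maps are $2K$-quasiregular, (N) applies to them with this $q$. Put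
\[
\mu(r)=\min_{|x|=r}|f(x)|,\qquad M(r)=\max_{|x|=r}|f(x)|,\qquad P=\{y\in\mathbb{R}^d:\ f^{-1}(y)\text{ is finite}\}.
\]
By the maximum principle $M(r)=\max_{|x|\le r}|f(x)|$, and $M(r)\to\infty$ by Liouville's theorem.

\subsection{Limits, omitted values and growth}

\begin{lemma}\label{lem:limit}
If non-constant $K$-quasiregular maps $F_k:G\to\mathbb{R}^d$ on a domain $G$ converge locally uniformly in the chordal metric to $\varphi:G\to\overline{\mathbb{R}^d}$, then $\varphi\equiv\infty$ or $\varphi(G)\subset\mathbb{R}^d$.
\end{lemma}

\begin{proof}
The set $\{\varphi=\infty\}$ is closed since $\varphi$ is continuous. If $\varphi(x')=\infty$, then $|F_k|>1$ on some ball $B(x',\delta)\subset G$ for large $k$. By (H), the infimum of $\log|F_k|$ over $\overline B(x',\delta/2)$ is at least $C^{-1}\log|F_k(x')|$, which tends to $\infty$. So $\{\varphi=\infty\}$ is also open.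
\end{proof}

We shall rescale $f$ in the domain and in the range, and the rescaled maps omit different points. A small quasiconformal correction moves them to fixed positions; this is why $q$ was chosen for $2K$.

\begin{lemma}\label{lem:moving}
Let $G$ be a domain, $\varepsilon>0$, and let $F_k:G\to\mathbb{R}^d$ be non-constant $K$-quasiregular maps such that $F_k$ omits points $a_1^k,\dots,a_q^k\in\overline B(0,1)$ with pairwise distances at least $\varepsilon$. Then a subsequence converges locally uniformly in the chordal metric.
\end{lemma}

\begin{proof}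
Pass to a subsequence with $a_i^k\to a_i$; then $|a_i-a_j|\ge\varepsilon$ for $i\ne j$. Let $\chi\in C_0^\infty(B(0,1))$ with $0\le\chi\le1$ and $\chi=1$ on $B(0,\frac12)$, let $\delta=\varepsilon/3$, and put
\[
\psi_k(x)=x+\sum_{i=1}^q\chi\Big(\frac{x-a_i}\delta\Big)(a_i-a_i^k).
\]
The summands have disjoint supports, and $\eta_k:=\sup\|D\psi_k-\mathrm{Id}\|\to0$, $\sup|\psi_k-\mathrm{id}|\to0$. If $\eta_k<1$, then $\psi_k-\mathrm{id}$ is a contraction, so for each $v$ the equation $x=v-(\psi_k(x)-x)$ has exactly one solution and $\psi_k$ is a bijection of $\mathbb{R}^d$. The singular values of $D\psi_k$ lie in $[1-\eta_k,1+\eta_k]$ and the Jacobian is positive, so both dilatations of $\psi_k$ are at most $((1+\eta_k)/(1-\eta_k))^d\le2$ for large $k$. If $|a_i^k-a_i|<\delta/2$, then $\psi_k(a_i^k)=a_i$. So for large $k$ the maps $\psi_k\circ F_k$ are $2K$-quasiregular and omit $a_1,\dots,a_q$, and by (N) a subsequence converges locally uniformly. Since $|\psi_k\circ F_k-F_k|\le\sup|\psi_k-\mathrm{id}|\to0$, the corresponding $F_k$ converge to the same limit.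
\end{proof}

\begin{lemma}[Rickman \cite{Ric}]\label{lem:P}
The set $P$ is finite.
\end{lemma}

\begin{proof}
Suppose that $P$ contains $q$ distinct points. Then $f$ omits them in $\{|x|>R\}$ for some $R$. Let $r_k\to\infty$. By (N), a subsequence of the maps $x\mapsto f(r_kx)$ converges on $\{\frac12<|x|<2\}$ to some $\varphi$. If $\varphi$ is finite, then $M(r_k)$ stays bounded along the subsequence, which is impossible. So $\varphi\equiv\infty$ by Lemma~\ref{lem:limit}, and $\mu(r_k)\to\infty$ along the subsequence. As $(r_k)$ was arbitrary, $\mu(r)\to\infty$ as $r\to\infty$, and $f$ is of polynomial type, a contradiction.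
\end{proof}

\begin{lemma}\label{lem:growth}
$\log M(r)/\log r\to\infty$ as $r\to\infty$.
\end{lemma}

\begin{proof}
Let $y\notin P$ and $n\in\mathbb{N}$. Choose $\rho$ such that $B(0,\rho)$ contains $n$ distinct preimages of $y$, and by (T3) choose $\tau>0$ such that the components of $f^{-1}(B(y,\tau))$ containing them lie in $B(0,\rho)$. By (T4), every point of $S(y,\tau/2)$ has at least $n$ preimages in $B(0,\rho)$. For $r>\rho$ we have $|f-y|<R:=M(r)+|y|+1$ on $\overline B(0,r)$, so Lemma~\ref{lem:ring}(b) gives $\log\frac{2R}\tau\ge(n/K_I)^\kappa\log\frac r\rho$. The left side is $\log M(r)+O(1)$ as $r\to\infty$. Hence $\liminf\log M(r)/\log r\ge(n/K_I)^\kappa$ for every $n$.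
\end{proof}

\subsection{Compact sets with many returning preimages}

Since $f^{-1}(y)\subset O^-(y)$, we have $\mathcal{E}\subset P$, so $\mathcal{E}$ is finite. It remains to prove thickness, now for all $\beta<\infty$. The construction depends on the minimum modulus. If $\mu(\rho)>\rho$, then $f$ restricts to a proper map from a part of $B(0,\rho)$ onto $B(0,\rho)$, and Section~\ref{sec:proper} applies. If $\mu(\rho)\le\rho$ for all large $\rho$, then on a large sphere $|f|$ takes both moderate and, by Lemma~\ref{lem:growth}, very large values. The rescaled maps $F_r(x)=f(rx)/r$ are then far from normal on any spherical shell, so by Lemma~\ref{lem:moving} the image of a shell covers most of the unit ball, and with it most of every other shell.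

\begin{example}
Let $d=2$ and $f(z)=e^z$, so $\mu(\rho)=e^{-\rho}\le\rho$ for $\rho\ge 1$. Fix $0<t<t'$ and let $r$ be large. A point $v\neq0$ has the $F_r$-preimages $w_k/r$ with $w_k=\log(r|v|)+i(\arg v+2\pi k)$. If $e^{2\pi-rt}/r\le|v|\le1$, then $|w_0|\le rt$; consecutive moduli $|w_k|$ differ by at most $2\pi<r(t'-t)$, so some $|w_k|$ lies in $(rt,rt')$. Thus the shell $t<|z|<t'$ covers $\overline B(0,1)$ except for a tiny disk about $0$. In general each shell may miss parts near up to $q-1$ points, and these points depend on the shell; the counting below deals with this.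
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:key} for $\deg f=\infty$]
Let $E\subset\mathbb{R}^d$ be closed with $f^{-1}(E)\subset E$ and $E\not\subset\mathcal{E}$. Some $y_1\in E$ has infinite backward orbit, and since $P$ is finite there is $y\in O^-(y_1)\setminus P\subset E\setminus P$. So $f^{-1}(y)$ is an infinite subset of $E$. Fix an integer $N\ge2$ with $N>K_I$. We show that $E$ is $\beta$-thick for all $\beta<\beta(N,K_I)$; since $N$ can be taken arbitrarily large, this suffices.

\medskip
\noindent\emph{Case A: the set $\{\rho:\mu(\rho)>\rho\}$ is unbounded.} Choose $\rho>|y|$ with $\mu(\rho)>\rho$ such that $W=B(0,\rho)$ contains at least $N$ points of $f^{-1}(y)$. Let $V=W\cap f^{-1}(W)$. By continuity there is $\rho'\in[|y|,\rho)$ with $|f|>\rho$ on $\rho'\le|x|\le\rho$, so $V\subset B(0,\rho')$. For compact $A\subset W$ the set $V\cap f^{-1}(A)=\overline B(0,\rho')\cap f^{-1}(A)$ is compact. So $f|_V:V\to W$ is proper, and counting the preimages of $y$ shows that its degree $D$ is at least $N$. The set $E_1=E\cap\overline B(0,\rho')$ is a compact subset of $W$ containing $y$, and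 $(f|_V)^{-1}(E_1)\subset E\cap V\subset E_1$. As $y$ has at least two preimages in $V$, we have $y\in E_1\setminus T(E_1)$. By Proposition~\ref{prop:proper}(ii), $E_1$ is $\beta$-thick for $\beta<\beta(D,K_I)$, and $\beta(D,K_I)\ge\beta(N,K_I)$.

\medskip
\noindent\emph{Case B: there is $\rho_0$ with $\mu(\rho)\le\rho$ for all $\rho\ge\rho_0$.} Put $N_1=N+q-1$, $N_2=qN_1$, $\eta=1/(2N_2)$ and $\varepsilon=\eta/2$. Consider the shells
\[
G_j=\{(2j-1)\eta<|x|<2j\eta\},\qquad1\le j\le N_2 .
\]
Their closures lie in $\overline B(0,1)$ at mutual distances at least $\eta$. Let $Y_j(r)=\overline B(0,1)\setminus F_r(G_j)$ be the part of the unit ball not covered by $G_j$.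

\emph{Claim 1. For all large $r$ and all $j$, the set $Y_j(r)$ does not contain $q$ points with pairwise distances at least $\varepsilon$.} Otherwise this fails for some $j$ along a sequence $r_k\to\infty$, and by Lemma~\ref{lem:moving} a subsequence of $F_{r_k}|_{G_j}$ converges to some $\varphi$. On a sphere $S(0,t)\subset G_j$ we have $\min|F_{r_k}|=\mu(r_kt)/r_k\le t$ for large $k$, while $\max|F_{r_k}|=M(r_kt)/r_k\to\infty$ because $M(r)\ge r^2$ for large $r$ by Lemma~\ref{lem:growth}. The convergence is uniform on the compact sphere, so $\varphi$ takes a finite value and the value $\infty$ there, contrary to Lemma~\ref{lem:limit}.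

\emph{Claim 2. For all large $r$ and all $j$, the set $E$ meets $rG_j$.} Fix distinct points $e_1,\dots,e_q\in E$. By backward invariance it suffices to show that $f(rG_j)$ contains some $e_i$. Otherwise, for some $j$ and some $r_k\to\infty$, (N) gives a subsequence of $x\mapsto f(r_kx)$ converging on $G_j$ to some $\varphi$. Let $S(0,t)\subset G_j$. Since $M(r_kt)\to\infty$, the limit takes the value $\infty$, so $\varphi\equiv\infty$ by Lemma~\ref{lem:limit}. Then $|f(r_kx)|>1$ for large $k$ on an open shell $G'\supset S(0,t)$ with closure in $G_j$. By (H) with $Q=S(0,t)$, $\log M(r_kt)\le C\log\mu(r_kt)\le C\log(r_kt)$, contrary to Lemma~\ref{lem:growth}.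

\emph{Discarding bad shells.} Fix $r$ as in both claims. Let $Z$ be the set of $v\in\overline B(0,1)$ that lie in fewer than $N_1$ of the sets $F_r(G_j)$, that is, in at least $N_2-N_1+1=(q-1)N_1+1$ of the sets $Y_j(r)$. Let $z_1,\dots,z_k\in Z$ have pairwise distances at least $\varepsilon$. By Claim 1 each $Y_j(r)$ contains at most $q-1$ of them. Counting pairs $(i,j)$ with $z_i\in Y_j(r)$ in two ways,
\[
k\big((q-1)N_1+1\big)\le N_2(q-1)=q\,(q-1)N_1 ,
\]
so $k<q$. For a maximal such collection the balls $B(z_i,\varepsilon)$ cover $Z$. Two points of such a ball are at distance less than $\eta$, so it meets at most one $\overline{G_j}$. Hence the set $I$ of indices $j$ with $\overline{G_j}\cap Z=\emptyset$ omits at most $q-1$ indices; in particular $I\ne\emptyset$.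

\emph{Applying Proposition~\ref{prop:pull}.} The set $Q=E\cap\bigcup_{j\in I}r\overline{G_j}$ is compact, and non-empty by Claim 2. Let $v\in Q$. Then $v/r\in\overline B(0,1)\setminus Z$, so $v\in f(rG_j)$ for at least $N_1$ indices $j$, of which at least $N_1-(q-1)=N$ belong to $I$. Choose one preimage of $v$ in each of $N$ such shells $rG_j$. These points lie in $E$ by backward invariance, hence in $Q$, and their pairwise distances are at least $r\eta$. Let $p_v$ be the uniform distribution on them. Then $p_v(\{x\})\le1/N\le i(x,f)/N$, which is (P1) with $\Delta=N$. A ball of radius $s_1=r\eta/2$ contains at most one of the points, which is (P2) with $\theta=\frac12$. Proposition~\ref{prop:pull} with $g=f$, $\Omega=\mathbb{R}^d$ and $K_*=K_I$ shows that $Q\subset E$ is $\beta$-thick for all $\beta<\beta(N,K_I)$.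
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\subsection{Small backward invariant sets and the Julia set}

\begin{proof}[Proof of Theorem~\ref{thm:finite}]
The set $\mathcal{E}$ is finite by Proposition~\ref{prop:key}. If $E\not\subset\mathcal{E}$, then $E$ is $\beta$-thick for some $\beta\in(d-1,\beta_f)$, an interval that is non-empty by \eqref{eq:hyp}, and so has positive capacity by Lemma~\ref{lem:cap}. Hence $E\subset\mathcal{E}$.
\end{proof}

The next lemma says that the orbit of a neighborhood of a Julia point misses only exceptional points.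

\begin{lemma}\label{lem:dense}
Let $x\in J(f)$ and let $U$ be a neighborhood of $x$. Then $X\setminus O^+(U)\subset\mathcal{E}$. Consequently, $J(f)\subset\overline{O^-(a)}$ for every $a\in X\setminus\mathcal{E}$, the closure being taken in $X$.
\end{lemma}

\begin{proof}
Replacing $U$ by its interior enlarges the complement, so we may assume that $U$ is open. Then $O^+(U)$ is open since $f$ is open, and $f(O^+(U))\subset O^+(U)$. So $E=X\setminus O^+(U)$ is closed and backward invariant, and it has capacity zero since $x\in J(f)$. Theorem~\ref{thm:finite} gives $E\subset\mathcal{E}$. If $a\notin\mathcal{E}$, then $a\in O^+(U)$, which means that $O^-(a)$ meets $U$.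
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conj}]
(1) If $x\in J(f)$, then $X\setminus O^+(U)$ is finite for every neighborhood $U$ of $x$ by Lemma~\ref{lem:dense}. The converse holds because finite sets have capacity zero (Lemma~\ref{lem:count}).

(2) The set $J(f)$ is closed, and $J(f)\setminus\mathcal{E}$ is infinite by (J3). Suppose that $U\cap J(f)=\{x\}$ for some open $U$. For $a\in J(f)\setminus\mathcal{E}$ we have $O^-(a)\subset J(f)$ by backward invariance, and $O^-(a)$ meets $U$ by Lemma~\ref{lem:dense}; so $x\in O^-(a)$. Thus $J(f)\setminus\mathcal{E}$ is contained in the orbit $\{f^n(x):n\ge0\}$. This orbit is therefore infinite, so the points $f^n(x)$ are pairwise distinct. Fix $a=f^n(x)\in J(f)\setminus\mathcal{E}$. The set $O^-(a)\setminus\mathcal{E}$ is an infinite subset of $J(f)\setminus\mathcal{E}$, hence of the orbit of $x$, so it contains a point $f^j(x)$ with $j>n$. Then $f^{l+j}(x)=a=f^n(x)$ for some $l\ge0$, with $l+j>n$, a contradiction.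

(3) Let $g=f^p$. We first check that $g$ satisfies \eqref{eq:hyp}. The map $g$ is quasiregular and open, with $K_I(g)\le K_I(f)^p$. If $\deg f<\infty$, then $g$ is a map of $\overline{\mathbb{R}^d}$ or of polynomial type, and $\deg g=(\deg f)^p>K_I(f)^p$. Let $f$ be of transcendental type and $y\notin P$. Then $f^{-1}(y)$ is infinite, so it contains a point outside the finite set $P$. Repeating this, $f^{-(p-1)}(y)$ contains a point outside $P$, so $g^{-1}(y)$ is infinite. Being closed and discrete, it is unbounded. Taking two such values $y$ of different modulus, we see that $\lim_{x\to\infty}|g(x)|$ does not exist, so $\deg g=\infty$. Hence part (1) and (J1), (J3) apply to $g$.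

Write $O_f^\pm$, $O_g^\pm$ for orbits under $f$ and $g$. Since $O_g^+(U)\subset O_f^+(U)$, we have $J(g)\subset J(f)$. For the reverse inclusion we show that $J(g)$ is backward invariant under $f$ itself; here the description by finite sets is what makes the argument work. Call a subset of $X$ cofinite if its complement is finite. \emph{The map $f$ sends cofinite sets to cofinite sets.} Indeed, let $F_1$ be finite and $v\notin f(X\setminus F_1)$. Then $f^{-1}(v)\subset F_1$, so $v\in f(F_1)$ or $v$ is omitted by $f$. There are no omitted values if $\deg f<\infty$, by (T2), and they lie in $P$ if $\deg f=\infty$.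

Now let $f(x)\in J(g)$ and let $U$ be a neighborhood of $x$. Then $f(U)$ is a neighborhood of $f(x)$, so $O_g^+(f(U))$ is cofinite by (1) for $g$. Therefore
\[
f^{p-1}\big(O_g^+(f(U))\big)=\bigcup_{n\ge0}f^{\,p-1+np+1}(U)=\bigcup_{n\ge1}g^n(U)\subset O_g^+(U)
\]
is cofinite, and $x\in J(g)$. Thus $f^{-1}(J(g))\subset J(g)$. Since $J(g)$ is infinite and $\mathcal{E}(f)$ is finite, there is $a\in J(g)\setminus\mathcal{E}(f)$, and $O_f^-(a)\subset J(g)$. As $J(g)$ is closed, Lemma~\ref{lem:dense} gives $J(f)\subset\overline{O_f^-(a)}\subset J(g)$.
\end{proof}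

\begin{proof}[Proof of the first part of Theorem~\ref{thm:dich}]
If $E\subset\mathcal{E}$, then $E$ is finite. Otherwise let $a\in E\setminus\mathcal{E}$. By Lemma~\ref{lem:dense}, $J(f)\subset\overline{O^-(a)}\subset E$, and $E$ is $\beta$-thick for all $\beta<\beta_f$ by Proposition~\ref{prop:key}. Positive capacity follows from Lemma~\ref{lem:cap} with $\beta\in(d-1,\beta_f)$, and positive Hausdorff measure from Lemma~\ref{lem:thick}(d). The set $J(f)$ is closed, backward invariant and infinite, so it is not contained in $\mathcal{E}$ and is of the second kind.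
\end{proof}

\subsection{The borderline case $\deg f=K_I(f)$}\label{sec:sharp}

It remains to prove the last assertion of Theorem~\ref{thm:dich}. On $\mathbb{R}^d=\mathbb{R}^2\times\mathbb{R}^{d-2}$ consider the winding map
\[
f(\rho e^{i\vartheta},z)=(\rho e^{iN\vartheta},z),\qquad N\ge2 .
\]
It is continuous, and smooth off the axis $\{\rho=0\}$, where the singular values of $Df$ are $N,1,\dots,1$ and $J_f=N$. Almost every line parallel to a coordinate direction misses the axis, and the partial derivatives are bounded, so $f\in W^1_{d,\mathrm{loc}}$. Hence $f$ is quasiregular with $K_O(f)=N^{d-1}$ and $K_I(f)=N$. Since $|f(x)|=|x|$, it is of polynomial type. A point off the axis has $N$ preimages, near each of which $f$ is a local diffeomorphism, so $\deg f=N=K_I(f)$.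

If $U$ is bounded, then $O^+(U)$ is bounded, so its complement contains a ball and has positive capacity by Lemma~\ref{lem:cap}. Thus the set \eqref{eq:J} is empty, for every $d\ge2$. Let $d\ge3$ and let $A\subset\mathbb{R}^{d-2}$ be any infinite closed countable set. Each point of the axis is fixed and is its own only preimage, so $E=\{0\}\times A$ satisfies $f^{-1}(E)=E$. It is closed, infinite, and of capacity zero by Lemma~\ref{lem:count}. So Theorem~\ref{thm:finite} fails for $f$. In terms of the proof, the exponent $(D/K_I)^\kappa$ that leads to \eqref{eq:attr} equals $1$: the totally branched points are no longer attracting, and they fill the whole axis. This completes the proof of Theorem~\ref{thm:dich}.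

\begin{thebibliography}{9}

\bibitem{Ber} Bergweiler, 2013.

\bibitem{BN} Bergweiler and Nicks, 2014.

\bibitem{HKM} Heinonen, Kilpel\"ainen and Martio, \emph{Nonlinear Potential Theory of Degenerate Elliptic Equations}.

\bibitem{Min} Miniowitz, Proc. AMS 84 (1982).

\bibitem{QF} \emph{The Quasi-Fatou Set In Quasiregular Dynamics}, \texttt{https://www.icms.org.uk/downloads/complex\_talks/Nicks.pdf}.

\bibitem{Ric} S. Rickman, \emph{Quasiregular Mappings}, Springer, 1993.

\bibitem{Vai} V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}.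

\end{thebibliography}
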